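\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The mean curvature of large isoperimetric regions\\ in non-compact symmetric spaces}


\begin{abstract}
Let $M$ be a simply connected symmetric space of nonpositive curvature, and let $b(M)$ be the largest mean curvature of a horosphere in $M$. We prove that the constant mean curvature of the boundary of an isoperimetric region tends to $b(M)$ as the volume of the region tends to infinity. The main step is an inequality valid at every volume: the mean curvature is at most the ratio of boundary area to volume. It comes from automorphisms of a solvable group acting simply transitively on $M$; they shorten no curve and multiply volume by a constant greater than $1$. We also give explicit rates of convergence and show that they are optimal in most cases.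
\end{abstract}

\section{Introduction}

\subsection*{The question}
Throughout, $M$ is a simply connected Riemannian symmetric space of nonpositive curvature and dimension $n\ge 2$; Euclidean factors are allowed. An \emph{isoperimetric region} is a compact region $\Omega\subset M$ whose boundary has the least $(n-1)$-dimensional Hausdorff measure among all compact regions with the same volume. Since $M$ is homogeneous, isoperimetric regions exist for every volume $v>0$. We write $I(v)$ for the minimal boundary measure at volume $v$; the function $I$ is the \emph{isoperimetric profile}.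

The regular part of $\partial\Omega$ is a hypersurface of constant mean curvature, denoted $h(\partial\Omega)$. Mean curvature here means the trace of the second fundamental form with respect to the inward unit normal, so the unit sphere in $E^n$ has mean curvature $n-1$. A \emph{soap bubble} is a closed hypersurface of constant mean curvature.

How small can $h(\partial\Omega)$ be? In $E^n$ a ball of radius $r$ has $h=(n-1)/r$, which tends to $0$. In hyperbolic space $H^n$ a geodesic ball of radius $r$ has $h=(n-1)\coth r$, which never falls below $n-1$ and tends to $n-1$, the mean curvature of a horosphere. To formulate this for general $M$, fix a point $o\in M$ and a maximal abelian subspace $\mathfrak a\subset T_oM$, that is, the tangent space of a maximal flat through $o$. For $\xi\in\mathfrak a$ the Jacobi operator $R(\cdot,\xi)\xi$ has eigenvalues $-\alpha(\xi)^2$, where $\alpha$ runs over the restricted roots $\Delta\subset\mathfrak a^*$ of $M$, and $0$. Let $m(\alpha)$ be the multiplicity of $\alpha$, let $\Delta^+$ be a choice of positive roots, and put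
\begin{equation}\label{eq:b}
b(M)=\max\Big\{\sum_{\alpha\in\Delta^+}m(\alpha)\,|\alpha(\xi)|\;:\;\xi\in\mathfrak a,\ |\xi|=1\Big\}.
\end{equation}
In the direction $\xi$, the geodesic sphere of radius $r$ has principal curvatures $|\alpha(\xi)|\coth(r|\alpha(\xi)|)$, or $1/r$ in the directions where the eigenvalue is $0$. As $r\to\infty$ they tend to $|\alpha(\xi)|$ and $0$, so the sum in \eqref{eq:b} is the mean curvature of a horosphere and $b(M)$ is the largest such value. For example, $b(E^n)=0$ and $b(H^n)=n-1$. The following is known.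

\begin{theorem}[Hsiang, Theorem 1]\label{thm:hsiang}
The mean curvature of any soap bubble in $M$, and that of the regular part of the boundary of any isoperimetric region in $M$, is strictly greater than $b(M)$.
\end{theorem}

The examples suggest that this bound is sharp for large volumes, and this is Conjecture~2 of \cite{SB}: $h(\partial\Omega)\to b(M)$ as $\operatorname{vol}(\Omega)\to\infty$, in the sense that $h(\partial\Omega_k)\to b(M)$ for every sequence of isoperimetric regions with $\operatorname{vol}(\Omega_k)\to\infty$. We prove the conjecture.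

\begin{theorem}\label{thm:main}
For every isoperimetric region $\Omega\subset M$ of volume $v$,
\[
b(M)<h(\partial\Omega)\le \frac{I(v)}{v}.
\]
Moreover $I(v)/v\to b(M)$ as $v\to\infty$. Hence $h(\partial\Omega_k)\to b(M)$ whenever $\operatorname{vol}(\Omega_k)\to\infty$.
\end{theorem}

\subsection*{Where the difficulty lies}
That $I(v)/v\to b(M)$ is proved with explicit test regions, and it does not settle the matter. As we shall see in Section~\ref{sec:optimal}, $h(\partial\Omega)=I'(v)$ wherever $I$ is differentiable, and a function $F$ with $F(v)/v\to b$ can have a derivative much larger than $b$ at arbitrarily large arguments. What is needed is a bound for $h$ at each individual volume. The inequality $h\le I(v)/v$ is such a bound. We find it by deforming $\Omega$ with a flow that, in time $t\ge0$, multiplies volume by $e^{at}$ and boundary area by at most $e^{at}$, for some constant $a>0$. Since $h$ is the rate of change of area with respect to volume, the bound follows. Section~\ref{sec:plane} shows this in the hyperbolic plane.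

\subsection*{Rates}
Write $M=E^k\times M'$ with $M'$ of noncompact type (possibly a point), $l=\operatorname{rank}M'$, and $\mathfrak a=\mathfrak e\oplus\mathfrak a'$ accordingly, with $\mathfrak e=\mathbb R^k$. The roots vanish on $\mathfrak e$. Put $2\rho=\sum_{\alpha\in\Delta^+}m(\alpha)\alpha$ and
\begin{equation}\label{eq:kappa}
\kappa(M)=\inf\frac{\max\{s,\ \max_{\alpha\in\Delta^+}\alpha(H)\}}{ks+2\rho(H)},
\end{equation}
the infimum being over all $(s,H)\ne(0,0)$ with $s\ge0$ and $H\in\mathfrak a'$ satisfying $\alpha(H)\ge0$ for all $\alpha\in\Delta^+$. Here $s=0$ if $k=0$, and $H=0$ if $M'$ is a point. The roots span $\mathfrak a'^*$, so the numerator is positive. The denominator is a sum of $k+\sum_{\Delta^+} m(\alpha)$ terms between $0$ and the numerator, at least one of them equal to the numerator, so $0<\kappa(M)\le1$. We abbreviate $b=b(M)$, $\kappa=\kappa(M)$. The letters $c,C$ denote positive constants depending only on $M$. Without an index or prime they may change from line to line; with one they are fixed within an argument. ``For large $v$''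 means for all $v\ge C$.

\begin{theorem}\label{thm:sharp}
Let $\Omega$ denote an isoperimetric region of volume $v$ and $h=h(\partial\Omega)$.
\begin{enumerate}
\item[(1)] $h<I(v)/v$. The function $I(v)/v$ is strictly decreasing; $I$ is nondecreasing and locally Lipschitz; $I(v)/v^{1-\kappa}$ is nondecreasing; and $h\ge(1-\kappa)I(v)/v$. If $b>0$, then
\[
(1-2\kappa)\Big(\frac{I(v)}v-b\Big)\le h-b<\frac{I(v)}v-b .
\]
\item[(2)] If $M'$ is not a point, then $h-b\le C(\log v)^{-2}$ for large $v$. If $l\ge2$, then for large $v$
\[
c(\log v)^{-2}\le \frac{I(v)}v-b\le C(\log v)^{-2}.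
\]
\item[(3)] Let $l=1$, with positive roots $\alpha$ and possibly $2\alpha$, and put $d=m(\alpha)+2m(2\alpha)$, where $m(2\alpha)=0$ if $2\alpha$ is not a root. Then $I(v)/v-b\ge c\,v^{-2/(k+d)}$ for large $v$. If $d\ge3$, then also $I(v)/v-b\le C\,v^{-2/(k+d)}$, and so $h-b\le C\,v^{-2/(k+d)}$, for large $v$.
\item[(4)] These rates for $h-b$ are optimal. Put $\omega(v)=(\log v)^{-2}$ if $l\ge2$, and $\omega(v)=v^{-2/(k+d)}$ if $l=1$, $d\ge3$. In these cases there are $K,c>0$ such that for all large $v$ the interval $[v,Kv]$ contains a set of positive measure of volumes $v'$ for which every isoperimetric region of volume $v'$ has $h-b\ge c\,\omega(v')$. If moreover $\kappa<\frac12$, then $h-b\ge c\,\omega(v)$ for all large $v$.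
\end{enumerate}
\end{theorem}

Section~\ref{sec:plane} explains the idea in the hyperbolic plane. Section~\ref{sec:model} sets up the solvable model, Section~\ref{sec:key} proves $h\le I(v)/v$, and Section~\ref{sec:test} constructs test regions and completes the proof of Theorem~\ref{thm:main}. The remaining sections prove Theorem~\ref{thm:sharp}.

\section{The idea in the hyperbolic plane}\label{sec:plane}

Take $H^2=\{(x,y):y>0\}$ with metric $y^{-2}(dx^2+dy^2)$, and the orthonormal frame $X=y\,\partial_x$, $Y=y\,\partial_y$. Here $b=1$, the curvature of the horocycles $y=\mathrm{const}$.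

\emph{Stretching.} Let $\Phi_t(x,y)=(e^tx,y)$. This is not an isometry for $t\ne0$, but in the frame it has the same matrix at every point: $d\Phi_t$ sends $X$ to $e^tX$ and $Y$ to $Y$. Hence it multiplies area by exactly $e^t$. A line element with unit normal $\nu=\nu_xX+\nu_yY$ has unit tangent $-\nu_yX+\nu_xY$, so its length is multiplied by
\[
\sqrt{e^{2t}\nu_y^2+\nu_x^2}\ \le\ e^t\qquad(t\ge0).
\]
For an isoperimetric region of area $v$ and boundary length $A$, every variation changes length at $h$ times the rate at which it changes area, since $h$ is the Lagrange multiplier of the constrained problem. Differentiating at $t=0$ gives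
\[
h\,v=\int_{\partial\Omega}\nu_y^2=A-\int_{\partial\Omega}\nu_x^2\le A .
\]
For a disk of radius $r$ one has $h=\coth r$, $A=2\pi\sinh r$ and $v=2\pi(\cosh r-1)$, so $b\le h\le A/v$ reads $1\le\coth r\le\coth(r/2)$.

\emph{Test regions.} It remains to make $A/v$ close to $1$. The rectangle $0\le x\le R$, $1\le y\le e^L$ has area $R(1-e^{-L})$ and boundary length $R+Re^{-L}+2L$. With $R=e^L$ and $L\to\infty$ the ratio tends to $1$.

\emph{Why no better ratio is possible.} The unit field $-Y$ has divergence $1$, so $v=\int_{\partial\Omega}\langle -Y,\nu\rangle\le A$. The deficit $A-v=\int_{\partial\Omega}(1-\langle-Y,\nu\rangle)$ measures how far $\partial\Omega$ is from being horocyclic. This formula is the source of the finer estimates.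

In general the $x$-axis becomes the nilpotent group $N$ of an Iwasawa decomposition together with the Euclidean factor, and $\log y$ becomes a vector in $\mathfrak a'$.

\section{The solvable model}\label{sec:model}

\subsection{Facts about boundaries}
We use the following standard facts.

\smallskip
\emph{Regularity} (Gonzalez--Massari--Tamanini; Morgan \cite{Mo}). If $\Omega$ is isoperimetric, then outside a closed set of $\mathcal H^{n-1}$-measure zero $\partial\Omega$ is a smooth embedded hypersurface with $\Omega$ locally on one side. This is the regular part.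

\smallskip
\emph{Gauss--Green} (De Giorgi--Federer). As $\mathcal H^{n-1}(\partial\Omega)<\infty$, the set $\Omega$ has finite perimeter (Federer), and $\int_\Omega\operatorname{div}Z=\int_{\partial\Omega}\langle Z,\nu\rangle$ for $C^1$ fields $Z$, where $\nu$ is the outward unit normal on the regular part. All integrals over $\partial\Omega$ are over the regular part, with respect to $\mathcal H^{n-1}$.

\smallskip
\emph{Linear algebra.} A linear isomorphism $L$ of a Euclidean space multiplies the volume on the hyperplane $\nu^\perp$, $|\nu|=1$, by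
\begin{equation}\label{eq:linalg}
|\det L|\,|L^{-T}\nu| .
\end{equation}
Indeed, let $Q$ be a unit cube in $\nu^\perp$. The image of $Q+[0,1]\nu$ has volume $|\det L|$, base $L(Q)$, and height $|\langle L\nu,\mu\rangle|$ with $\mu=L^{-T}\nu/|L^{-T}\nu|$ the unit normal of $L(\nu^\perp)$. As $\langle L\nu,L^{-T}\nu\rangle=1$, the height is $1/|L^{-T}\nu|$.

\subsection{\texorpdfstring{$M$}{M} as a solvable group}
Let $G'$ be the identity component of $\operatorname{Isom}(M')$, $K$ the stabilizer of the base point, $\theta$ the Cartan involution, and $\mathfrak g'=\mathfrak k\oplus\mathfrak p$ the Cartan decomposition. Then $\mathfrak p=T_oM'$, and $\mathfrak a'\subset\mathfrak p$ is maximal abelian. Let $\mathfrak g_\alpha=\{X\in\mathfrak g':[H,X]=\alpha(H)X\ \text{for all } H\in\mathfrak a'\}$ be the root spaces; $\theta\mathfrak g_\alpha=\mathfrak g_{-\alpha}$, and $[\mathfrak g_\alpha,\mathfrak g_\beta]\subset\mathfrak g_{\alpha+\beta}$. The subalgebra $\mathfrak n=\bigoplus_{\alpha\in\Delta^+}\mathfrak g_\alpha$ is nilpotent. Its group $N$ is simply connected,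 $\exp:\mathfrak n\to N$ is a diffeomorphism, and it carries Lebesgue measure to Haar measure. By the Iwasawa decomposition $G'=NA'K$, with $A'=\exp\mathfrak a'$, the solvable group $S'=NA'$ acts simply transitively on $M'$. Hence $M$ is isometric to
\[
S=\mathbb R^k\times S',\qquad \mathfrak s=\mathfrak e\oplus\mathfrak a'\oplus\mathfrak n ,
\]
with a left-invariant metric. Left translation identifies every tangent space with $\mathfrak s$. In particular $\nu$ becomes an $\mathfrak s$-valued function, and each $Z\in\mathfrak s$ defines a left-invariant field $Z^L$.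

\begin{lemma}\label{lem:orth}
The summands $\mathfrak e$, $\mathfrak a'$ and $\mathfrak g_\alpha$, $\alpha\in\Delta^+$, of $\mathfrak s$ are mutually orthogonal, and $\dim\mathfrak g_\alpha=m(\alpha)$.
\end{lemma}
\begin{proof}
The factor $\mathfrak e$ is orthogonal to the rest. The inner product on $\mathfrak s'=\mathfrak a'\oplus\mathfrak n$ is pulled back from $\mathfrak p$ by the projection $Z\mapsto\frac12(Z-\theta Z)$, since $K$ fixes $o$. This map is the identity on $\mathfrak a'$ and sends $\mathfrak g_\alpha$ isomorphically onto $\mathfrak p_\alpha=\mathfrak p\cap(\mathfrak g_\alpha+\mathfrak g_{-\alpha})$. For $\xi\in\mathfrak a'$ the self-adjoint operator $R(\cdot,\xi)\xi=-\operatorname{ad}(\xi)^2$ equals $0$ on $\mathfrak a'$ and $-\alpha(\xi)^2$ on $\mathfrak p_\alpha$. If $\alpha\ne\beta$ are positive roots, then $\beta\ne\pm\alpha$, so for generic $\xi$ the numbers $0$ and $\alpha(\xi)^2$, $\alpha\in\Delta^+$, are distinct. Since $\mathfrak p=\mathfrak a'\oplus\bigoplus_{\Delta^+}\mathfrak p_\alpha$, the spaces $\mathfrak a'$ and $\mathfrak p_\alpha$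 are then the different eigenspaces. Hence they are orthogonal, and $m(\alpha)=\dim\mathfrak p_\alpha=\dim\mathfrak g_\alpha$.
\end{proof}

\begin{lemma}\label{lem:b}
$b(M)=|2\rho|$. If $M'$ is not a point, then $b>0$.
\end{lemma}
\begin{proof}
If $M'$ is a point, there are no roots and both sides are $0$. Otherwise there is $H\in\mathfrak a'$ on which all positive roots are positive, so $2\rho\ne0$. Roots vanish on $\mathfrak e$, so in \eqref{eq:b} we may take $\xi\in\mathfrak a'$. The sum there is invariant under the Weyl group. On the closed positive chamber, which meets every orbit, it equals $2\rho(\xi)\le|2\rho||\xi|$. At the unit vector $\xi$ in the direction dual to $2\rho$ it is at least $2\rho(\xi)=|2\rho|$. So $b=|2\rho|>0$.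
\end{proof}

If $M'$ is not a point, we fix $H_1\in\mathfrak a'$ with $\alpha(H_1)\ge1$ for all $\alpha\in\Delta^+$, and the unit vector $u\in\mathfrak a'$ with
\[
2\rho(H)=b\,\langle u,H\rangle\qquad(H\in\mathfrak a').
\]
If $M'$ is a point, we put $H_1=0$.

\begin{lemma}\label{lem:div}
$\operatorname{div}Z^L=-\operatorname{tr}\operatorname{ad}Z$ for $Z\in\mathfrak s$. Thus $\operatorname{div}Z^L=0$ for $Z\in\mathfrak e\oplus\mathfrak n$, and $\operatorname{div}Z^L=-2\rho(Z)$ for $Z\in\mathfrak a'$. In particular, if $M'$ is not a point, the unit field $X_0=(-u)^L$ has $\operatorname{div}X_0=b$.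
\end{lemma}
\begin{proof}
The flow of $Z^L$ is right multiplication by $\exp tZ$. Since $xg=g(g^{-1}xg)$, right multiplication by $g$ multiplies the Riemannian volume, which is left Haar measure, by $\det\operatorname{Ad}(g^{-1})$. For $g=\exp tZ$ this is $e^{-t\operatorname{tr}\operatorname{ad}Z}$. Finally $\operatorname{ad}Z$ is nilpotent for $Z\in\mathfrak e\oplus\mathfrak n$, and $\operatorname{tr}\operatorname{ad}Z=\sum m(\alpha)\alpha(Z)$ for $Z\in\mathfrak a'$.
\end{proof}

\section{Mean curvature is at most area over volume}\label{sec:key}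

We look for the analogue of the stretching $(x,y)\mapsto(e^tx,y)$. For $s\in\mathbb R$ and $H\in\mathfrak a'$ let $D=D_{s,H}$ be the linear map of $\mathfrak s$ equal to
\[
s\ \text{on}\ \mathfrak e,\qquad 0\ \text{on}\ \mathfrak a',\qquad \alpha(H)\ \text{on}\ \mathfrak g_\alpha .
\]
It is $s$ times the identity on the abelian direct factor $\mathfrak e$ and $\operatorname{ad}H$ on $\mathfrak s'$, so $D$ is a derivation. By Lemma~\ref{lem:orth} it is symmetric. (If $M'$ is not a point, the value $0$ on $\mathfrak a'$ is forced: if a derivation multiplies $\mathfrak a'$ by $\lambda$ and $\mathfrak g_\alpha$ by $\mu$, applying it to $[H',X]=\alpha(H')X$ with $H'\in\mathfrak a'$, $X\in\mathfrak g_\alpha$ gives $(\lambda+\mu)\alpha(H')X=\mu\,\alpha(H')X$, so $\lambda=0$.) It integrates to the automorphisms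
\[
\Phi_t(e,g)=\big(e^{st}e,\ \exp(tH)\,g\exp(-tH)\big),\qquad \Phi_t(x\exp\tau Z)=\Phi_t(x)\exp(\tau e^{tD}Z)
\]
of $S$. In the left trivialization $d\Phi_t=e^{tD}$ at every point. Put $c_D=\operatorname{tr}D=ks+2\rho(H)$. Then $\operatorname{vol}(\Phi_t\Omega)=e^{c_Dt}\operatorname{vol}(\Omega)$, and by \eqref{eq:linalg}, since $\Phi_t$ preserves $\mathcal H^{n-1}$-null sets,
\begin{equation}\label{eq:area}
\mathcal H^{n-1}(\partial\Phi_t\Omega)=e^{c_Dt}\int_{\partial\Omega}|e^{-tD}\nu| .
\end{equation}

\begin{proposition}\label{prop:identity}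
Let $\Omega$ be isoperimetric, $v=\operatorname{vol}(\Omega)$, $A=\mathcal H^{n-1}(\partial\Omega)$, $h=h(\partial\Omega)$. For every $D=D_{s,H}$,
\begin{equation}\label{eq:identity}
\operatorname{tr}D\,(A-hv)=\int_{\partial\Omega}\langle D\nu,\nu\rangle .
\end{equation}
\end{proposition}
\begin{proof}
Since $\Phi_t$ changes the volume, we correct it by a second deformation that is localized where $\partial\Omega$ is smooth. Let $Y$ be a smooth field, supported near a regular point, with $\int_{\partial\Omega}\langle Y,\nu\rangle=1$, and let $\Psi_\varepsilon$ be its flow. Let $\mathcal V(t,\varepsilon)$ and $\mathcal A(t,\varepsilon)$ be the volume and boundary measure of the compact region $\Psi_\varepsilon\Phi_t\Omega$. They are integrals over $\Omega$, and over the regular part of $\partial\Omega$, of Jacobians that are smooth in $(t,\varepsilon)$ with derivatives bounded uniformly on the compact sets involved. Hence both functions are $C^1$. At $(0,0)$,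
\[
\mathcal V_t=c_Dv,\qquad \mathcal V_\varepsilon=\int_{\partial\Omega}\langle Y,\nu\rangle=1,\qquad
\mathcal A_t=\int_{\partial\Omega}\big(c_D-\langle D\nu,\nu\rangle\big),\qquad \mathcal A_\varepsilon=h ,
\]
the third by differentiating \eqref{eq:area}. The last is the first variation formula $\mathcal A_\varepsilon=h\int\langle Y,\nu\rangle$, which needs only the smooth part of $\partial\Omega$ because of the support of $Y$; the sign agrees with expanding a round ball. By the implicit function theorem there is $\varepsilon(t)$ with $\varepsilon(0)=0$, $\mathcal V(t,\varepsilon(t))=v$ and $\varepsilon'(0)=-c_Dv$. Since $\Omega$ is isoperimetric, $\mathcal A(t,\varepsilon(t))$ is minimal at $t=0$, so $0=\mathcal A_t+\varepsilon'(0)\mathcal A_\varepsilon=c_DA-\int_{\partial\Omega}\langle D\nu,\nu\rangle-c_Dvh$.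
\end{proof}

Let $D_*=D_{1,H_1}$ and $c_*=\operatorname{tr}D_*=k+2\rho(H_1)$. The map $D_*$ is positive definite on $\mathfrak e\oplus\mathfrak n$, which is not $0$, and zero on $\mathfrak a'$. Thus $c_*>0$, and \eqref{eq:identity} gives
\begin{equation}\label{eq:key}
h(\partial\Omega)\le\frac Av=\frac{I(v)}v .
\end{equation}

\begin{remark}\label{rem:bubble}
In $E^n$ with $D=\mathrm{Id}$, \eqref{eq:identity} says $h=(1-\frac1n)A/v$. Identity \eqref{eq:identity} also holds for a compact domain $\Omega$ bounded by a smooth embedded soap bubble with mean curvature $h$ with respect to the inward normal. Let $V$ be the field generating $\Phi_t$. Then $\operatorname{div}V=c_D$, and the tangential divergence of $V$ along $\partial\Omega$ is $c_D-\langle D\nu,\nu\rangle$. The first variation formula gives $\int_{\partial\Omega}(c_D-\langle D\nu,\nu\rangle)=h\int_{\partial\Omega}\langle V,\nu\rangle=h\,c_Dv$.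
\end{remark}

\section{Test regions and the proof of the conjecture}\label{sec:test}

If $M'$ is a point, then $M=E^n$, $b=0$ and $I(v)=\mathrm{const}\cdot v^{(n-1)/n}$, so $I(v)/v\to b$. Otherwise $b>0$ and $l\ge1$.

\begin{proposition}\label{prop:test}
If $M'$ is not a point, then $I(v)\le v\,\big(b+C(\log v)^{-2}\big)$ for large $v$.
\end{proposition}

We use the coordinates $(e,\,n\exp H)$, $e\in\mathbb R^k$, $n\in N$, $H\in\mathfrak a'$. Since
\[
n\exp(\tau Y)\exp H=n\exp H\,\exp\big(\tau\operatorname{Ad}(\exp(-H))Y\big),
\]
a displacement $Y\in\mathfrak n$ of $n$ appears in $\mathfrak s$ as $\operatorname{Ad}(\exp(-H))Y$. Displacements of $e$ and $H$ appear unchanged, and the three kinds are mutually orthogonal. The volume is therefore $e^{-2\rho(H)}\,de\,dn\,dH$. Writing $H=\sigma u+y$ with $y\perp u$, we have $e^{-2\rho(H)}=e^{-b\sigma}$.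

As in the rectangle of Section~\ref{sec:plane}, the region will be a product of sets in $\mathbb R^k$, $N$ and $\mathfrak a'$. The first two can be taken so large that their boundaries do not matter, and the ratio of area to volume is then decided in $\mathfrak a'$ with density $e^{-b\sigma}$. In rank one the set there is an interval. In higher rank, a cylinder $\{0\le\sigma\le L,\ |y|\le L\}$ would lose $C/L$ at its wall $|y|=L$. To do better, we remove the wall by bending the bottom upward. If the bottom is a graph $\sigma=\varphi(y)$ with $e^{-b\varphi}=G^2$, the excess of its weighted area over $\int G^2$ is at most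
\[
\tfrac12\int e^{-b\varphi}|\nabla\varphi|^2dy=\frac2{b^2}\int|\nabla G|^2dy ,
\]
so the relative loss is a multiple of the Rayleigh quotient of a function $G$ vanishing at $|y|=L$, and this can be made of order $L^{-2}$.

\begin{proof}[Proof of Proposition~\ref{prop:test}]
\emph{The set in $\mathfrak a'$.} For $L>0$ and $|y|<L$ let $G(y)=1-|y|^2/L^2$, $\varphi=-\frac2b\log G$, and
\[
Q_L=\{\sigma u+y:\ |y|<L,\ \varphi(y)\le\sigma\le L\}.
\]
Since $\varphi$ is convex and tends to $\infty$ at $|y|=L$, this is a compact convex body. For $l=1$ it is $[0,L]u$. Let $B=\{\varphi\le L\}$, a ball in $u^\perp\cong\mathbb R^{l-1}$ (a point of measure $1$ if $l=1$). The boundary of $Q_L$ is the graph of $\varphi$ over $B$ and the top $B\times\{L\}$. Hence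
\begin{align*}
W_L&:=\int_{Q_L}e^{-b\sigma}\,dH=\frac1b\int_B\big(G^2-e^{-bL}\big)\,dy,\\
Z_L&:=\int_{\partial Q_L}e^{-b\sigma}\,d\mathcal H^{l-1}=\int_BG^2\sqrt{1+|\nabla\varphi|^2}\,dy+|B|e^{-bL}.
\end{align*}
Now $\sqrt{1+x^2}\le1+\frac12x^2$ and $G^2|\nabla\varphi|^2=\frac4{b^2}|\nabla G|^2\le\frac{16}{b^2L^2}$, so
\[
Z_L-bW_L\le\tfrac12\int_BG^2|\nabla\varphi|^2\,dy+2|B|e^{-bL}\le C\,L^{l-1}L^{-2}
\]
for large $L$. On $|y|\le L/2$ we have $G\ge\frac34$ and $\varphi\le\frac2b\log\frac43\le L$ for large $L$, whence $W_L\ge cL^{l-1}$. So $Z_L/W_L\le b+C/L^2$.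

\emph{The set in $N$.} Let $F_1\subset N$ be a compact domain with smooth boundary. For $R\ge1$ let $F_R=\delta_R(F_1)$, where $\delta_R$ is conjugation by $\exp((\log R)H_1)$. In the left trivialization $d\delta_R$ is multiplication by $R^{\alpha(H_1)}\ge R$ on $\mathfrak g_\alpha$. By \eqref{eq:linalg}, $|F_R|=R^{2\rho(H_1)}|F_1|$ and $|\partial F_R|\le R^{2\rho(H_1)-1}|\partial F_1|$. Hence $|\partial F_R|\le C_1R^{-1}|F_R|$.

\emph{The region.} Let
\[
\Omega_L=[0,T]^k\times\{n\exp H:\ n\in F_R,\ H\in Q_L\},\qquad \operatorname{vol}(\Omega_L)=T^k|F_R|W_L .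
\]
Its boundary has three parts.
\begin{itemize}
\item Over $\partial Q_L$: area $T^k|F_R|Z_L$, because displacements in $\mathfrak n$ contribute the factor $e^{-b\sigma}$ and the others are isometric.
\item Over $\partial F_R$: by \eqref{eq:linalg}, the symmetric map $\operatorname{Ad}(\exp(-H))|_{\mathfrak n}$ multiplies area on a hyperplane with unit normal $\eta\in\mathfrak n$ by $e^{-2\rho(H)}|\operatorname{Ad}(\exp H)\eta|\le e^{-b\sigma}e^{C_2L}$, because $|\alpha(H)|\le C_2L$ on $Q_L$. So the area is at most $T^k|\partial F_R|\,e^{C_2L}W_L$.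
\item Over $\partial[0,T]^k$: area $2kT^{k-1}|F_R|W_L$.
\end{itemize}
With $R=e^{(C_2+1)L}$ and $T=e^L$,
\[
\frac{\mathcal H^{n-1}(\partial\Omega_L)}{\operatorname{vol}(\Omega_L)}\le\frac{Z_L}{W_L}+\frac{C_1}Re^{C_2L}+\frac{2k}T\le b+\frac C{L^2}
\]
for all $L\ge L_0$, say. For such $L$, after enlarging $L_0$, the volume $\operatorname{vol}(\Omega_L)$ is continuous in $L$, tends to $\infty$, and satisfies $\log\operatorname{vol}(\Omega_L)\le C_3L$. So every large $v$ equals $\operatorname{vol}(\Omega_L)$ for some $L\ge L_0$, and $L\ge(\log v)/C_3$.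
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:hsiang}, $b<h(\partial\Omega)$; by \eqref{eq:key}, $h(\partial\Omega)\le I(v)/v$. In particular $I(v)/v>b$, and Proposition~\ref{prop:test}, or the explicit profile of $E^n$, gives $I(v)/v\to b$. The claim for sequences follows.
\end{proof}

Proposition~\ref{prop:test} and \eqref{eq:key} also prove the upper bounds in part (2) of Theorem~\ref{thm:sharp}.

\section{Strictness, monotonicity and two-sided comparison}\label{sec:part1}

We prove part (1) of Theorem~\ref{thm:sharp}. Equality in \eqref{eq:key} would force $\nu\in\mathfrak a'$ almost everywhere, so that $\partial\Omega$ is tangent to all directions in $\mathfrak e\oplus\mathfrak n$. Then $\Omega$ should be invariant under right translations by the non-compact group $\mathbb R^k\times N$, which is impossible for a compact set. The next lemma makes this precise and quantitative; the quantitative form is used again in Section~\ref{sec:lower}.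

\begin{lemma}\label{lem:translate}
Let $\mathfrak u\subset\mathfrak s$ be a subalgebra such that $\operatorname{ad}Z$ has trace $0$ on $\mathfrak s$ for all $Z\in\mathfrak u$, and let $U\subset S$ be its connected subgroup. For $g\in U$ let $|g|$ be its distance from $1$ in the left-invariant metric of $U$ given by the inner product of $\mathfrak s$ on $\mathfrak u$. Let $\Omega$ be isoperimetric, or a compact domain with smooth boundary, and let $\nu_{\mathfrak u}$ be the $\mathfrak u$-component of $\nu$. Then
\[
\int_S|1_\Omega(xg)-1_\Omega(x)|\,dx\le|g|\int_{\partial\Omega}|\nu_{\mathfrak u}|\qquad(g\in U).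
\]
\end{lemma}
\begin{proof}
By the proof of Lemma~\ref{lem:div}, right translations by $U$ preserve volume, and $\operatorname{div}Z^L=0$ for $Z\in\mathfrak u$. Let $\gamma:[0,1]\to U$ be a piecewise smooth curve from $1$ to $g$ with $\gamma'=\gamma Z(\tau)$, $Z(\tau)\in\mathfrak u$, and let $\psi\in C^1_c(S)$ with $|\psi|\le1$. Then
\[
\int_S\psi(x)\big(1_\Omega(xg)-1_\Omega(x)\big)dx=\int_\Omega\big(\psi(xg^{-1})-\psi(x)\big)dx .
\]
Write $R_g$ for right translation by $g$. As $(\gamma^{-1})'=-Z\gamma^{-1}$,
\[
\Big|\frac{d}{d\tau}\int_\Omega\psi(x\gamma(\tau)^{-1})dx\Big|=\Big|\int_\Omega Z^L(\psi\circ R_{\gamma^{-1}})\Big|=\Big|\int_{\partial\Omega}(\psi\circ R_{\gamma^{-1}})\langle Z,\nu\rangle\Big|\le|Z|\int_{\partial\Omega}|\nu_{\mathfrak u}| .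
\]
Integrate over $\tau$, take the infimum over $\gamma$, and then the supremum over $\psi$.
\end{proof}

\begin{lemma}\label{lem:strict}
For $\Omega$ as in Lemma~\ref{lem:translate}, of positive volume, the set where $\nu\notin\mathfrak a'$ has positive $\mathcal H^{n-1}$-measure.
\end{lemma}
\begin{proof}
Otherwise Lemma~\ref{lem:translate} with $\mathfrak u=\mathfrak e\oplus\mathfrak n\neq0$ gives $\int_S|1_\Omega(xg)-1_\Omega(x)|dx=0$ for all $g\in\mathbb R^k\times N$. But $\mathbb R^k\times N$ is closed and not compact, so it contains some $g\notin\Omega^{-1}\Omega$. For this $g$, $x$ and $xg$ are never both in $\Omega$, and the integral is $2\operatorname{vol}(\Omega)>0$.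
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
\emph{Strictness.} As $D_*$ is positive definite on $\mathfrak e\oplus\mathfrak n$, Lemma~\ref{lem:strict} gives $\int_{\partial\Omega}\langle D_*\nu,\nu\rangle>0$, so $h<A/v$ by \eqref{eq:identity}. (With Remark~\ref{rem:bubble}, the same holds for compact domains bounded by smooth embedded soap bubbles.)

\emph{Monotonicity.} Let $t>0$ and use \eqref{eq:area} with $D_*$. Here $|e^{-tD_*}\nu|\le1$, with strict inequality where $\nu\notin\mathfrak a'$. So $I(e^{c_*t}v)<e^{c_*t}I(v)$, and $I(v)/v$ is strictly decreasing.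

Next let $(s,H)$ be admissible in \eqref{eq:kappa}, $D=D_{s,H}\ge0$, and let $\lambda$ and $c_D=\operatorname{tr}D$ be the numerator and denominator there; $\lambda$ is the largest eigenvalue of $D$. Applying \eqref{eq:area} at time $-t$, $t>0$, gives
\[
I(e^{-c_Dt}v)\le e^{-c_Dt}\int_{\partial\Omega}|e^{tD}\nu|\le e^{-c_Dt+\lambda t}I(v),
\]
which says that $I(v)/v^{1-\lambda/c_D}$ is nondecreasing. Letting $\lambda/c_D$ tend to $\kappa$, we see that $I(v)/v^{1-\kappa}$ is nondecreasing. As $\kappa\le1$, $I$ is nondecreasing. For $v'>v$ we have $0\le I(v')-I(v)\le(\frac{v'}v-1)I(v)$, since $I(v)/v$ is decreasing, so $I$ is locally Lipschitz. Finally \eqref{eq:identity} gives $c_D(A-hv)\le\lambda A$; taking the infimum of $\lambda/c_D$, we get $h\ge(1-\kappa)A/v$.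

\emph{Two-sided comparison.} Let $b>0$. Gauss--Green with the field $X_0$ of Lemma~\ref{lem:div} gives
\begin{equation}\label{eq:deficit}
A-bv=\int_{\partial\Omega}\big(1-\langle X_0,\nu\rangle\big).
\end{equation}
Let $\nu'$ be the component of $\nu$ in $\mathfrak e\oplus\mathfrak n$, which is orthogonal to $X_0$. Then $\langle X_0,\nu\rangle\le\sqrt{1-|\nu'|^2}\le1-\frac12|\nu'|^2$, so $\int|\nu'|^2\le2(A-bv)$. On the other hand, $\langle D\nu,\nu\rangle\le\lambda|\nu'|^2$ and \eqref{eq:identity} give $A-hv\le\frac\lambda{c_D}\int|\nu'|^2$. Hence $A-hv\le2\kappa(A-bv)$ and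
\[
(h-b)v=(A-bv)-(A-hv)\ge(1-2\kappa)(A-bv).
\]
The upper bound for $h-b$ is the strict inequality $h<A/v$.
\end{proof}

\section{Lower bounds for the profile}\label{sec:lower}

Let $b>0$. By \eqref{eq:deficit}, if $A-bv$ is small relative to $A$, then $\nu$ is close to $-u$ on most of $\partial\Omega$, and by Lemma~\ref{lem:translate} $\Omega$ is almost invariant under right translations in all directions orthogonal to $u$. These directions form
\[
\mathfrak s_0=\mathfrak e\oplus(\mathfrak a'\cap u^\perp)\oplus\mathfrak n .
\]
Since $[\mathfrak s,\mathfrak s]\subset\mathfrak n\subset\mathfrak s_0$, this is an ideal; let $S_0=\mathbb R^k\times N\exp(\mathfrak a'\cap u^\perp)$ be the corresponding normal subgroup. For $Z\in\mathfrak s_0$ the trace of $\operatorname{ad}Z$ on $\mathfrak s$ is $b\langle u,Z\rangle=0$, so Lemma~\ref{lem:translate} applies to $\mathfrak u=\mathfrak s_0$. The trace on $\mathfrak s_0$ is the same, because $\operatorname{ad}Z$ has image in $\mathfrak n$; so $S_0$ is unimodular.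

The almost invariance is limited by the size of the slices of $\Omega$ along $S_0$, so the growth of balls in $S_0$ determines the estimate. Let $B_r\subset S_0$ be the ball of radius $r$ about $1$ in the left-invariant metric of $S_0$, and $|B_r|$ its Haar measure.

\begin{proposition}\label{prop:lower}
Let $\Omega$ be isoperimetric with volume $v$ and boundary measure $A$. If $|B_r|\ge2(A+bv)$, then
\[
A-bv\ge\frac{v^2}{8r^2A}.
\]
\end{proposition}
\begin{proof}
Write $x\in S$ as $x=\exp(\sigma u)g$, $g\in S_0$. Displacements of $g$ appear unchanged in $\mathfrak s_0$. A unit displacement of $\sigma$ appears as $\operatorname{Ad}(g^{-1})u\in u+\mathfrak n$. So the volume is $d\sigma\,dg$ with $dg$ the Haar measure of $S_0$.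

\emph{Slices are small.} Let $a(\sigma)$ be the measure of $\{g\in S_0:\exp(\sigma u)g\in\Omega\}$. We have
\[
\exp(\sigma u)g\exp(-tu)=\exp((\sigma-t)u)\cdot\big(\exp(tu)g\exp(-tu)\big),
\]
and $S_0$ is normal, so $X_0\sigma=-1$. Let $\eta\ge0$ be continuous with compact support, $\int\eta=1$, and $\chi(\sigma)=\int_{-\infty}^\sigma\eta\in[0,1]$. The field $\chi(\sigma)X_0$ has divergence $b\chi-\eta$, so
\[
\int_\Omega(b\chi-\eta)=\int_{\partial\Omega}\chi\,\langle X_0,\nu\rangle\ge-A,\qquad\text{hence}\qquad\int a\,\eta\,d\sigma\le bv+A .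
\]
As $\eta$ is arbitrary, $a(\sigma)\le bv+A\le\frac12|B_r|$ for a.e.\ $\sigma$.

\emph{Translates leave $\Omega$.} Let $x=\exp(\sigma u)g_0\in\Omega$. The set $\{g\in B_r:xg\in\Omega\}$ lies in $g_0^{-1}\{g'\in S_0:\exp(\sigma u)g'\in\Omega\}$, so for a.e.\ $\sigma$ its measure is at most $a(\sigma)\le\frac12|B_r|$. Integrating the measure of the complement in $B_r$ over $x\in\Omega$ and using Lemma~\ref{lem:translate} with $\mathfrak u=\mathfrak s_0$,
\[
\tfrac12|B_r|\,v\le\int_{B_r}\int_\Omega\big(1-1_\Omega(xg)\big)dx\,dg\le|B_r|\,r\int_{\partial\Omega}|\nu_0| ,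
\]
where $\nu_0$ is the $\mathfrak s_0$-component of $\nu$.

\emph{Conclusion.} Since $|\nu_0|^2=1-\langle X_0,\nu\rangle^2\le2(1-\langle X_0,\nu\rangle)$, Cauchy--Schwarz and \eqref{eq:deficit} give $\int|\nu_0|\le\sqrt{2A(A-bv)}$. So $\frac v2\le r\sqrt{2A(A-bv)}$, which is the claim.
\end{proof}

By part (1), $A=I(v)\le I(1)\,v$ for $v\ge1$. Thus there is $C'$ such that for $v\ge 1$
\begin{equation}\label{eq:growth}
|B_r|\ge C'v\quad\Longrightarrow\quad\frac{I(v)}v-b\ge c\,r^{-2}.
\end{equation}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}(2)]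
Let $l\ge2$. Then $\mathfrak a'\cap u^\perp\ne0$ and, as the roots span $\mathfrak a'^*$, there are $y\in\mathfrak a'\cap u^\perp$ and $\alpha\in\Delta^+$ with $\alpha(y)=1$. Fix $0\ne Y\in\mathfrak g_\alpha$. For integers $j\ge1$ and $t=\log j$,
\[
\exp(jY)=\exp(ty)\exp(Y)\exp(-ty),\qquad\text{so}\qquad|\exp(jY)|\le2|y|\log j+|Y| .
\]
The group $\exp(\mathbb ZY)$ is discrete, so there is a ball $U_0\subset S_0$ about $1$, of radius less than $1$, for which the sets $\exp(jY)U_0$, $j\in\mathbb Z$, are pairwise disjoint. Those with $1\le j\le R$ lie in the ball of radius $2|y|\log R+|Y|+1$, whose measure is therefore at least $(R-1)|U_0|$. Thus $|B_r|\ge ce^{cr}$ for large $r$, and \eqref{eq:growth} with $r=C\log v$ gives $I(v)/v-b\ge c(\log v)^{-2}$.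
\end{proof}

In rank one the exponential growth is lost, because $\mathfrak a'\cap u^\perp=0$ and $S_0=\mathbb R^k\times N$ is nilpotent. Its balls grow polynomially, with an exponent that counts $\mathfrak g_{2\alpha}$ twice since $\mathfrak g_{2\alpha}$ consists of commutators.

\begin{lemma}\label{lem:commutator}
If $l=1$, then $[\mathfrak g_\alpha,\mathfrak g_\alpha]=\mathfrak g_{2\alpha}$.
\end{lemma}
\begin{proof}
The left side is contained in the right side. Conversely, let $Z\in\mathfrak g_{2\alpha}$, $0\ne X\in\mathfrak g_\alpha$, and let $\mathcal B$ be the Killing form of $\mathfrak g'$. The element $H=[X,\theta X]$ commutes with $\mathfrak a'$ and satisfies $\theta H=-H$, so $H\in\mathfrak a'$. For $H'\in\mathfrak a'$, $\mathcal B(H,H')=\mathcal B(X,[\theta X,H'])=\alpha(H')\mathcal B(X,\theta X)$ with $\mathcal B(X,\theta X)<0$. So $H\ne0$, and $\alpha(H)\ne0$ as $\dim\mathfrak a'=1$. Since $[X,Z]\in\mathfrak g_{3\alpha}=0$, the Jacobi identity gives $[X,[\theta X,Z]]=[H,Z]=2\alpha(H)Z$, and $[\theta X,Z]\in\mathfrak g_\alpha$.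
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}(3)]
Let $l=1$. By Lemma~\ref{lem:commutator} there are $X_i,Y_i\in\mathfrak g_\alpha$ such that the brackets $[X_i,Y_i]$ form a basis of $\mathfrak g_{2\alpha}$. As $\mathfrak g_{2\alpha}$ is central in $\mathfrak n$ and contains all brackets, for $X,Y\in\mathfrak g_\alpha$
\[
\exp(\tau X)\exp(\pm\tau Y)\exp(-\tau X)\exp(\mp\tau Y)=\exp(\pm\tau^2[X,Y]).
\]
Hence $|\exp(z[X_i,Y_i])|\le2\sqrt{|z|}\,(|X_i|+|Y_i|)$ for $z\in\mathbb R$. For $X\in\mathfrak g_\alpha$ and $Z=\sum z_i[X_i,Y_i]\in\mathfrak g_{2\alpha}$ we have $\exp(X+Z)=\exp X\prod_i\exp(z_i[X_i,Y_i])$, so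
\[
|\exp(X+Z)|\le|X|+C\sqrt{|Z|}.
\]
The ball of radius $r$ in $N$ thus contains $\exp\{X+Z:|X|\le cr,\ |Z|\le cr^2\}$. Its measure is at least $c\,r^{m(\alpha)+2m(2\alpha)}=c\,r^d$. As $S_0=\mathbb R^k\times N$ is a Riemannian product, $|B_r|\ge c\,r^{k+d}$, and \eqref{eq:growth} with $r=Cv^{1/(k+d)}$ gives $I(v)/v-b\ge c\,v^{-2/(k+d)}$.
\end{proof}

\section{The sharp upper bound in rank one}\label{sec:rankone}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:sharp}(3)]
Let $l=1$ and $d\ge3$. If distances are multiplied by $\lambda$, then volume, boundary measure and $b$ are multiplied by $\lambda^n$, $\lambda^{n-1}$ and $\lambda^{-1}$, and $d$ does not change. This affects only the constants in the claim, so we may assume $\alpha(u)=1$. Put $p=m(\alpha)$, $q=m(2\alpha)$; then $b=2\rho(u)=p+2q=d>2$.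

\emph{Balls in $M'$.} Let $a(r)$ and $w(r)$ be the area of the geodesic sphere and the volume of the ball of radius $r$ in $M'$. The Jacobi operator in a unit direction has, on the orthogonal complement of that direction, the eigenvalues $-1$ and $-4$ with multiplicities $p$ and $q$, so with a constant $C_0$
\[
a(r)=C_0\sinh^pr\,\sinh^q2r\le Ce^{br},\qquad w'=a,\qquad w(r)\le Ce^{br}.
\]
Using $(\coth r-1)\sinh r=e^{-r}$ we get, for all $r>0$,
\begin{align*}
(a-bw)'&=\big(p(\coth r-1)+2q(\coth2r-1)\big)\,a\\
&=C_0\big(p\,e^{-r}\sinh^{p-1}r\,\sinh^q2r+2q\,e^{-2r}\sinh^pr\,\sinh^{q-1}2r\big)\le Ce^{(b-2)r},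
\end{align*}
where the term with $q$ is absent if $q=0$; it is at most $Ce^{(b-4)r}$. Since $a(0)=w(0)=0$ and $b>2$, integration gives
\begin{equation}\label{eq:ball}
a(r)-b\,w(r)\le Ce^{(b-2)r}.
\end{equation}
This is where $d\ge3$ enters: for $b=2$ the integration would produce a factor $r$, and for $b<2$ only boundedness. For $k=0$, balls already suffice.

\emph{The region.} For $k\ge1$ we let the radius vary over a large ball in $E^k$, with the profile of Section~\ref{sec:test}. Let $T=e^R$, and for $e\in E^k$, $|e|<T$, let $G(e)=1-|e|^2/T^2$, $\varphi=-\frac2b\log G\ge0$, and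
\[
\Omega=\{(e,x)\in E^k\times M':\ |e|<T,\ \varphi(e)\le R,\ d(x,o)\le R-\varphi(e)\};
\]
if $k=0$, this is the ball of radius $R$. Its boundary is the graph $d(x,o)=R-\varphi(e)$ over $\{\varphi<R\}$ in a Riemannian product, together with the set $\{\varphi=R\}\times\{o\}$, which has dimension at most $k-1<n-1$. So
\[
\mathcal H^{n-1}(\partial\Omega)-b\operatorname{vol}(\Omega)=\int_{\{\varphi<R\}}\Big(\sqrt{1+|\nabla\varphi|^2}\;a-b\,w\Big)(R-\varphi)\,de ,
\]
where $a$ and $w$ are evaluated at $R-\varphi(e)$. By \eqref{eq:ball} and $\varphi\ge0$, the contribution of $a-bw$ is at most $CT^ke^{(b-2)R}$. By $a(R-\varphi)\le Ce^{bR}e^{-b\varphi}=Ce^{bR}G^2$ and $G^2|\nabla\varphi|^2=\frac4{b^2}|\nabla G|^2\le CT^{-2}$, the rest is at most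
\[
\tfrac12\int_{\{\varphi<R\}}|\nabla\varphi|^2\,a(R-\varphi)\,de\le Ce^{bR}\,T^{k-2}.
\]
With $T=e^R$ both are at most $Ce^{(b+k-2)R}$. Moreover
\[
c\,e^{(b+k)R}\le\operatorname{vol}(\Omega)\le C\,e^{(b+k)R}
\]
for large $R$. The upper bound is immediate from $w(r)\le Ce^{br}$. For the lower bound restrict to $|e|\le T/2$, where $\varphi\le\frac2b\log\frac43$, and use $w(r)\ge ce^{br}$ for $r\ge1$. The volume is continuous in $R$, so every large $v$ is attained, and
\[
I(v)-bv\le C\,v^{1-2/(b+k)}=C\,v^{1-2/(k+d)} .
\]
Together with \eqref{eq:key} this gives both upper bounds.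
\end{proof}

\section{Optimality of the rates}\label{sec:optimal}

Upper bounds for $I(v)/v-b$ bound $h-b$ from above at every volume. By part (1), lower bounds for $I(v)/v-b$ bound $h-b$ from below at every volume if $\kappa<\frac12$. In general we use that $h$ is the derivative of the profile and argue on average.

\begin{lemma}\label{lem:derivative}
If $I$ is differentiable at $v$, then $h(\partial\Omega)=I'(v)$ for every isoperimetric region $\Omega$ of volume $v$.
\end{lemma}
\begin{proof}
Take $D=D_*$, with trace $c_*>0$. By \eqref{eq:area} and \eqref{eq:identity}, for $t$ of both signs,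
\[
I(e^{c_*t}v)\le\mathcal H^{n-1}(\partial\Phi_t\Omega)=A+t\Big(c_*A-\int_{\partial\Omega}\langle D_*\nu,\nu\rangle\Big)+O(t^2)=A+t\,c_*hv+O(t^2),
\]
with equality at $t=0$. Hence the derivatives at $t=0$ agree: $c_*v\,I'(v)=c_*hv$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(4)]
Let $f(v)=I(v)-bv$. By part (1), $I$ is locally Lipschitz, so by Lemma~\ref{lem:derivative}, for a.e.\ $v'$ all isoperimetric regions of volume $v'$ have mean curvature $h(v')=I'(v')$, and for $K>1$
\[
f(Kv)-f(v)=\int_v^{Kv}(h(v')-b)\,dv' .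
\]
By parts (2) and (3), $c_1\omega(v)\le f(v)/v\le c_2\omega(v)$ for large $v$. Therefore
\[
f(Kv)-f(v)\ge v\,\omega(v)\Big(c_1K\,\frac{\omega(Kv)}{\omega(v)}-c_2\Big).
\]
If $l\ge2$, then $K\omega(Kv)/\omega(v)\to K$ as $v\to\infty$. If $l=1$, it equals $K^{1-2/(k+d)}$, and the exponent is positive as $d\ge3$. So we can fix $K>1$ such that the right side is at least $c\,v\,\omega(v)$ for all large $v$. Then the average of $h-b$ over $[v,Kv]$ is at least $c'\omega(v)$, and $h(v')-b\ge c'\omega(v)\ge c'\omega(v')$ on a subset of positive measure, since $\omega$ is decreasing for large arguments.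

If $\kappa<\frac12$, then part (1) gives $h-b\ge(1-2\kappa)f(v)/v\ge c\,\omega(v)$ for all large $v$.
\end{proof}

\subsection*{Examples}
For $E^k\times H^m$ with $m\ge2$, the choice $\alpha(H)=1$ and, if $k\ge1$, $s=1$ in \eqref{eq:kappa} gives $\kappa\le1/(k+m-1)$. If $m\ge4$, then $d=m-1\ge3$ and $\kappa\le\frac13<\frac12$, so there are $c,C>0$ with
\[
c\,v^{-2/(k+m-1)}\le h-b\le C\,v^{-2/(k+m-1)}\qquad\text{for all large }v .
\]
For a product of hyperbolic spaces $\prod_iH^{n_i}$, $n_i\ge2$, letting every positive root take the value $1$ on $H$ gives $\kappa\le1/\sum_i(n_i-1)$. In particular, for $H^{n_1}\times H^{n_2}$ with $n_1+n_2\ge5$ one has $\kappa\le\frac13$, and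
\[
c\,(\log v)^{-2}\le h-b\le C\,(\log v)^{-2}\qquad\text{for all large }v .
\]

\begin{thebibliography}{9}
\bibitem{Mo} Morgan, \emph{Trans.\ AMS}, 2003.
\bibitem{SB} \emph{On Soap Bubbles And Isoperimetric Regions In Non-Compact Symmetric Spaces, I}, \texttt{http://projecteuclid.org/download/pdf\_1/euclid.tmj/1178227334}.
\end{thebibliography}

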